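# Lattices in locally definable abelian groups

## 1. Boxes and midpoints in an ordered divisible group

Throughout, $\mathcal M=\langle M,<,\dots\rangle$ is an o-minimal structure: the order is dense without endpoints, and every definable subset of $M$ is a finite union of points and open intervals with endpoints in $M\cup\{\pm\infty\}$. "Definable" means definable in $\mathcal M$ with parameters. We assume that $\mathcal M$ is $\kappa$-saturated for a sufficiently large $\kappa$. We use this in the following form: if a collection of definable sets is given by formulas that use at most countably many parameters altogether, and any finitely many of the sets have a common point, then all of them have a common point. Two consequences are used all the time.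

(1.1) If a definable set $Y$ lies in a countable union $\bigcup_n Y_n$ of definable sets, then it lies in a finite subunion. Otherwise the sets $Y\setminus(Y_0\cup\dots\cup Y_n)$ are non-empty and decreasing, so they have a common point, which is absurd.

(1.2) A countable definable set is finite. Apply (1.1) to its points.

For a symmetric subset $Z\ni 0$ of an abelian group let $Z(n)=Z+\dots+Z$ ($n$ summands) and $Z(0)=\{0\}$. The sets $Z(n)$ increase with $n$, $Z(n)+Z(l)=Z(n+l)$, and $\bigcup_n Z(n)$ is the subgroup generated by $Z$.

We begin with a case in which everything can be done by hand. In this section only, $\mathcal M$ expands a non-trivial ordered divisible abelian group. Let $Z\subseteq M^d$ be definable and symmetric with $0\in Z$, and let $\mathcal V=\bigcup_n Z(n)$. We look for subgroups $\Lambda\cong\mathbb Z^k$ of $\mathcal V$ that are "discrete" in the sense that every $\Lambda\cap Z(n)$ is finite, and ask which $k$ are possible.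

**Proposition 1.1.** (i) Suppose that every element of $Z+Z$ has the form $2b$ with $b\in Z$. If $\mathcal V$ is not definable, then there is $b\in Z$ of infinite order such that $\mathbb Zb\cap Z(l)$ is finite for every $l$.

(ii) Suppose that $Z=\prod_{i=1}^d[-a_i,a_i]$ with all $a_i>0$. If $\Lambda\cong\mathbb Z^k$ is a subgroup of $\mathcal V$ and all $\Lambda\cap Z(n)$ are finite, then $k\le d$.

*Proof of (i).* For $u\in\mathcal V$ let $|u|$ be the least $n\ge 0$ with $u\in Z(n)$. Then $|u+v|\le|u|+|v|$ and $|-u|=|u|$, and $|\cdot|$ is unbounded, since otherwise $\mathcal V$ would be one of the definable sets $Z(n)$. 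

Fix $k$ and take $a$ with $|a|\ge 2^k$. Write $a=z_1+\dots+z_{|a|}$ with $z_i\in Z$ and let $a'=z_1+\dots+z_{2^k}$. From $|a|\le|a'|+(|a|-2^k)$ we get $|a'|\ge2^k$, so $|a'|=2^k$. An element of $Z(2N)$ is a sum of $N$ elements of $Z+Z$, each of which is twice an element of $Z$; so it is $2b$ with $b\in Z(N)$. Applying this $k$ times, $a'=2^kb_k$ with $b_k\in Z$. 

Let $1\le i\le 2^k$ and write $2^k=qi+s$ with $0\le s<i$, so $q\ge1$. If $|ib_k|\le i-1$, then $2^k=|a'|\le q(i-1)+s=2^k-q<2^k$, a contradiction. So $ib_k\notin Z(i-1)$ for all $1\le i\le2^k$. Hence any finitely many of the definable sets $\{b\in Z: ib\notin Z(i-1)\}$, $i\ge1$, have a common point. By saturation there is $b\in Z$ with $ib\notin Z(i-1)$, that is $|ib|\ge i$, for all $i\ge1$. So $b$ has infinite order, and $ib\in Z(l)$ implies $|i|\le l$. $\square$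

*Proof of (ii).* We may assume $k\ge1$. The interval $[-2^sa_i,2^sa_i]$ is the union of $2^s$ translates of $[-a_i,a_i]$, so $Z(2^s)=\prod[-2^sa_i,2^sa_i]$ is the union of $2^{sd}$ translates of $Z$. Two points of $\Lambda$ in the same translate differ by an element of $\Lambda\cap Z(2)$. Hence $|\Lambda\cap Z(2^s)|\le 2^{sd}|\Lambda\cap Z(2)|$. On the other hand let $\lambda_1,\dots,\lambda_k$ be a basis of $\Lambda$, contained in $Z(p)$. All $\sum c_i\lambda_i$ with integers $0\le c_i\le 2^s/(pk)$ lie in $Z(2^s)$, and there are at least $(2^s/(pk))^k$ of them. So $(2^s/(pk))^k\le 2^{sd}|\Lambda\cap Z(2)|$ for all $s$, and $k\le d$. $\square$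

The first proof used that one can halve inside $Z$ without leaving $Z$; the second used that doubling the box costs only a factor $2^d$. Both are features of the linear structure of $M^d$. What happens for an abstract abelian group glued together from countably many definable pieces, over an o-minimal structure that may carry no group operation at all? There are then no midpoints, no dilations and no boxes.

## 2. Locally definable groups and their $\vee$-dimension

**Definition 2.1.** A *locally definable group* is a group $\langle\mathcal U,\cdot\rangle$ whose universe $\mathcal U=\bigcup_{n\in\mathbb N}X_n$ is a countable union of definable subsets of $M^\nu$, for a fixed $\nu$, such that the group operation is definable when restricted to each $X_m\times X_n$ (equivalently, to each definable subset of $\mathcal U\times\mathcal U$). Its dimension $\dim(\mathcal U)$ is the maximal dimension of a definable subset. It is *definable* if it is a definable set, for example if it equals one of the $X_n$.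

**Example 2.2.** Let $\mathcal M$ be a saturated non-trivial ordered divisible abelian group and $a>0$. Then $V_a=\bigcup_n[-na,na]$ is a locally definable group of dimension $1$. By (1.1) a definable subset of $V_a$ lies in some $[-na,na]$, so $V_a$ is not definable. The set $K_a=[0,a)$ with addition modulo $a$ is a definable group.

**Definition 2.3.** A subset $X\subseteq\mathcal U$ is *compatible* if $X\cap Y$ is definable for every definable $Y\subseteq\mathcal U$.

**Example 2.4.** In $V_a$ the subgroup $\mathbb Za$ is compatible, since it meets each $[-na,na]$ in a finite set. By saturation there is $b>0$ with $nb<a$ for all $n$. The subgroup $\mathbb Zb$ is also isomorphic to $\mathbb Z$, but it is not compatible: $\mathbb Zb\cap[-a,a]=\mathbb Zb$ is infinite and countable, hence not definable by (1.2).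

$\mathcal U$ carries its standard group topology as a locally definable group. On $V_a$ it is the order topology. On $K_a$ it is the topology of a circle, in which the sets $[0,\varepsilon)\cup(a-\varepsilon,a)$ are the basic neighborhoods of $0$.

**Definition 2.5.** $\mathcal U$ is *connected* if $\emptyset$ and $\mathcal U$ are its only compatible subsets that are both open and closed. A *definable curve* is a definable continuous map on an interval $(a,b)$, $a<b$ in $M\cup\{\pm\infty\}$. A definable $X\subseteq\mathcal U$ is *definably compact* if every definable curve in $X$ has a limit in $X$; we take this to mean that its limits at both ends exist and lie in $X$.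

In $V_a$ the set $[0,a]$ is definably compact and $(0,a)$ is not. The group $K_a$ is definably compact: along $t\mapsto t$ on $(0,a)$ the limit at the right end is $0$.

**Definition 2.6.** The *$\vee$-dimension* $\mathrm{vdim}(\mathcal U)$ is the maximal $k$ such that $\mathcal U$ contains a compatible subgroup isomorphic to $\mathbb Z^k$, if such a $k$ exists, and $\infty$ otherwise.

So $\mathrm{vdim}(V_a)=1$: the subgroup $\mathbb Za$ shows $\ge1$, and Proposition 1.1(ii) shows $\le1$. Also $\mathrm{vdim}(K_a)=0$, since a compatible subgroup of a definable group is definable, and $\mathbb Z^k$ with $k\geq 1$ is infinite and countable.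

The statement that we shall prove is Conjecture B of "Lattices in locally definable subgroups of $\langle R^n,+\rangle$" (https://pelefthe.github.io/research/ND.pdf). It is true, in every sufficiently saturated o-minimal structure.

**Theorem 2.7.** Let $\mathcal U$ be a connected abelian locally definable group that is generated by a definably compact set, and let $d=\dim\mathcal U$.

(1) $\mathrm{vdim}(\mathcal U)\le d$. In particular, $\mathrm{vdim}(\mathcal U)$ is finite.

(2) If $\mathcal U$ is not definable, then $\mathrm{vdim}(\mathcal U)>0$.

**Theorem 2.8.** With $\mathcal U$ as in Theorem 2.7 and $k=\mathrm{vdim}(\mathcal U)$: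

(a) Every compatible $\Lambda_0\cong\mathbb Z^j$ is contained in a compatible $\Lambda\cong\mathbb Z^k$.

(b) For a compatible $\Lambda\cong\mathbb Z^j$ there is a definable $Y$ with $\mathcal U=Y+\Lambda$ if and only if $j=k$. In that case there are a definable group $G$ and a surjective homomorphism $\mathcal U\to G$ with kernel $\Lambda$, definable on definable sets. In particular $k=0$ if and only if $\mathcal U$ is definable.

(c) For each $d\ge1$ all values $0\le k\le d$ occur, so (1) is sharp.

(d) If $\mathcal M$ expands an ordered group, then Theorem 2.7 and (a), (b) hold for every connected abelian $\mathcal U$ generated by *any* definable set.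

From now on $\mathcal U$ is written additively and $d=\dim\mathcal U$. The dimension of a compatible set is the maximal dimension of its definable subsets, and a set of dimension $\le-1$ is empty. We rely on these facts.

**(F1)** (Peterzil–Starchenko, *Definable homomorphisms of abelian groups in o-minimal structures*; Baro–Otero, *Locally definable homotopy*.) With its standard topology $\mathcal U$ is a Hausdorff topological group. It has a countable atlas of definable open sets $V_i$ with definable homeomorphisms onto open subsets of $M^d$. By (1.1), every definable subset of $\mathcal U$ lies in finitely many $V_i$.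

**(F2)** If $B\subseteq\mathcal U$ is compatible, so is $\mathrm{cl}(B)$, and $\dim(\mathrm{cl}(B)\setminus B)<\dim B$ if $B\ne\emptyset$. A definable subset of $\mathcal U$ of dimension $d$ has interior. Indeed, $V_i$ being open, $\mathrm{cl}(B)\cap V_i$ is the closure in $V_i$ of the definable set $B\cap V_i$; read in the chart, it is definable, and the frontier inequality in $M^d$ applies. Since a definable $Y$ lies in finitely many $V_i$, $\mathrm{cl}(B)\cap Y$ is definable and the dimension bound follows. Likewise, if $\dim Y=d$, some $Y\cap V_i$ has dimension $d$, and its image in $M^d$ has interior.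

**(F3)** If $\mathcal U=\bigcup_nZ(n)$ with $Z\ni0$ definable and symmetric, then every definable $Y\subseteq\mathcal U$ lies in some $Z(n)$, by (1.1). A subgroup $\Lambda\cong\mathbb Z^k$ is compatible if and only if $\Lambda\cap Y$ is finite for every definable $Y\subseteq\mathcal U$, by (1.2). In particular subgroups of compatible subgroups $\cong\mathbb Z^k$ are compatible.

## 3. Uniform halving produces lattices

The proof of Proposition 1.1(i) survives a bounded loss: when $a\in Z(2^k)$ is divided by $2^k$, it is enough that the result lies in $Z(m)$ with $m$ independent of $k$. We prove this now, in a relative form that builds lattices one generator at a time.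

**Proposition 3.1.** Let $\mathcal U=\bigcup_nZ(n)$ with $Z\ni0$ definable and symmetric, and let $m\ge1$ be such that

$$\text{for every }k\ge0,\text{ each } a\in Z(2^k)\text{ equals }2^kb\text{ for some }b\in Z(m).\tag{3.1}$$

Let $\Lambda\cong\mathbb Z^j$ ($j\ge0$) be compatible and suppose $\mathcal U\ne Z(n)+\Lambda$ for all $n$. Then there is $b\in\mathcal U$ such that $\Lambda+\mathbb Zb\cong\mathbb Z^{j+1}$ is compatible.

*Proof.* **Step 1: elements that can be divided and stay large.** Let $|u|=\min\{n\ge0:u\in Z(n)+\Lambda\}$. This function is subadditive, symmetric, invariant under translation by $\Lambda$, and by assumption unbounded. Given $k$, take $a$ with $|a|\ge2^k$. Modifying $a$ by an element of $\Lambda$ we may write $a=z_1+\dots+z_{|a|}$ with $z_i\in Z$. Let $a'=z_1+\dots+z_{2^k}$. From $|a|\le|a'|+|a|-2^k$ we get $|a'|=2^k$. By (3.1), $a'=2^kb_k$ with $b_k\in Z(m)$.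

**Step 2: multiples of $b_k$ grow at full speed for a long time.** Let $i\ge1$ with $2^k>i^2m$, and write $2^k=qi+s$, $0\le s<i$. If $|ib_k|\le i-1$, then, since $q\le2^k/i$ and $|b_k|\le m$,
$$2^k=|a'|\le q(i-1)+sm\le2^k-\frac{2^k}{i}+(i-1)m<2^k,$$
because $2^k/i>im$. This is a contradiction. So $ib_k\notin Z(i-1)+\Lambda$ whenever $2^k>i^2m$.

**Step 3: pass to one $b$ by saturation.** The set $B_i=\{b\in Z(m):ib\notin Z(i-1)+\Lambda\}$ is definable: if $ib=z+\lambda$ with $z\in Z(i-1)$, then $\lambda\in\Lambda\cap Z(im+i-1)$, a finite set. By Step 2 any finitely many $B_i$ have a common point $b_k$. By saturation there is $b\in Z(m)$ with $|ib|\ge i$ for all $i\ge1$.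

**Step 4: check that $\Lambda+\mathbb Zb$ is a lattice.** If $ib\in\Lambda$, then $|ib|=0$, so $i=0$. Hence the sum is direct and $\Lambda+\mathbb Zb\cong\mathbb Z^{j+1}$. If $\lambda+ib\in Z(l)$ with $\lambda\in\Lambda$, then $|ib|\le l$, so $|i|\le l$, and $\lambda\in\Lambda\cap Z(l+lm)$, which is finite. So only finitely many elements of $\Lambda+\mathbb Zb$ lie in $Z(l)$, and by (F3) it is compatible. $\square$

With $\Lambda=0$ this gives (2), as soon as we have $Z$ and $m$ satisfying (3.1). Two things are therefore needed: a good generating set $Z$, and a way of halving in a group without midpoints.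

## 4. A generating set whose points are reached by short paths

A *definable interval* $I$ is a finite concatenation of closed intervals $[c_i,d_i]$ with $c_i<d_i$ in $M\cup\{\pm\infty\}$, possibly with reversed order, consecutive endpoints being identified. It is coded as a definable set with the help of finitely many tag constants (the points $\pm\infty$ are coded by tags as well). It is a definable linear order; we denote its endpoints by $0$ and $1$. For example $[0,\infty]$ followed by $[0,\infty]$ reversed is a definable interval. A *path* is a definable map $\gamma:I\to\mathcal U$ that is continuous for the order topology on $I$. Paths can be concatenated, reversed, translated and restricted.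

This is where definable compactness enters: it lets us reach the missing endpoint of a curve.

**Lemma 4.1.** Let $X\subseteq\mathcal U$ be definably compact. Every definable $Y\subseteq X$ has a finite partition into definable sets $Y_i$, with points $x_i\in X$, such that every $x\in Y_i$ is joined to $x_i$ by a path in $X$.

*Proof.* We use induction on $e=\dim Y$. For $e\le0$ the set $Y$ is finite and the claim is clear. Let $e\geq 1$. Partition $Y$ into finitely many pieces lying in single charts, decompose their images in $M^d$ into cells, and project each cell homeomorphically onto an open cell. Pieces of dimension $<e$ are handled by induction. So we may assume that there is a definable homeomorphism $\theta:C\to Y$ with $C=(f,g)_B\subseteq M^e$ an open cell over an open cell $B\subseteq M^{e-1}$.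

For $x\in B$ the definable curve $y\mapsto\theta(x,y)$, $f(x)<y<g(x)$, has a limit $\mu(x)\in X$ as $y\to f(x)^+$. The topology on definable sets is given by finitely many charts, so $\mu$ is definable. The set $\mu(B)\subseteq X$ has dimension $\le e-1$. By induction $\mu(B)=\bigsqcup_jN_j$ with points $n_j\in X$ as in the lemma. Put $Y_j=\theta(\{(x,y)\in C:\mu(x)\in N_j\})$. A point $\theta(x,y)\in Y_j$ is joined to $\mu(x)$ by the path $t\mapsto\theta(x,t)$ on $[f(x),y]$, with $f(x)\mapsto\mu(x)$, and $\mu(x)$ is joined to $n_j$; all this happens in $X$. $\square$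

**Lemma 4.2.** There are a symmetric definable $Z\ni0$ with $\mathcal U=\bigcup_nZ(n)$ and $n_0\ge1$ such that every $z\in Z$ is joined to $0$ by a path in $Z(n_0)$.

*Proof.* **Step 1: define $Z$.** Let $X\ne\emptyset$ be definably compact and generate $\mathcal U$. Take $X=\bigsqcup_{i\le s}X_i$ and $x_i$ as in Lemma 4.1 for $Y=X$. Put $Z=\{0\}\cup\bigcup_i\pm(X_i-x_i)$. If $z=x-x_i$ with $x\in X_i$, translate a path in $X$ from $x_i$ to $x$ by $-x_i$; this is a path from $0$ to $z$ in $X-X$. As $X-X$ is symmetric, negating paths takes care of $-z$. So each $z\in Z$ is joined to $0$ by a path in $X-X$.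

**Step 2: the group generated by $Z$ is open.** Let $P=\bigcup_nZ(n)$ and $\Gamma=\langle x_1,\dots,x_s\rangle$, a countable group. Since $X\subseteq\Gamma+P$, we have $\mathcal U=\Gamma+P$, the union of the countably many sets $c+Z(n)$, $c\in\Gamma$. By (1.1) a definable set of dimension $d$ is covered by finitely many of them, so some $Z(n)$ has dimension $d$, hence has interior by (F2). A subgroup with interior is open, and an open subgroup is closed.

**Step 3: it is compatible, hence everything.** Let $\Gamma'\subseteq\Gamma$ be a set of representatives of the cosets of $P$ with $0\in\Gamma'$. A definable $Y\subseteq\mathcal U$ lies in a finite union of sets $c+Z(n)$, $c\in\Gamma'$, say with $n\le N$. Different cosets being disjoint, $Y\cap P=Y\cap Z(N)$, which is definable. So $P$ is compatible, open and closed, and by connectedness $P=\mathcal U$. By (F3) $X-X\subseteq Z(n_0)$ for some $n_0\ge1$. $\square$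

We fix $Z$ and $n_0$, and for each $z\in Z$ a path $\gamma_z:I_z\to Z(n_0)$ from $0$ to $z$. Writing $u=z_1+\dots+z_n$ and concatenating translates, every $u\in\mathcal U$ is joined to $0$ by a path.

## 5. Cutting a path once, and cutting it $d+1$ times

Let $\gamma:I\to\mathcal U$ be a path from $0$ to $a$. The sensible way to look for $b$ with $2b=a$ is to walk along $\gamma$ and stop when twice the current position is $a$. In $V_a$ (Example 2.2) this works: for a path from $0$ to $x$ the function $2\gamma(t)-x$ goes from $-x$ to $x$, so it vanishes somewhere by the intermediate value property. The argument stops working in dimension $2$. In $V_c\times V_c$ take the path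
$$(0,0)\to(0,c)\to(2c,c)\to(2c,0)$$
along three segments. It ends in $a=(2c,0)$, and the only $b$ with $2b=a$ is $(c,0)$, which is not on the path. One parameter cannot solve two equations.

We can use more parameters without leaving the path. In the example, cut the path at $(c,c)$ and at $(2c,c)$ and keep the increments over the first and third piece: $(c,c)+(0,-c)=(c,0)$. The piece left out has the increment $(c,0)$ as well. So we try to split a path into a few consecutive pieces, color each piece "in" or "out", and make the two total increments equal. The space of splittings into at most $n+1$ colored pieces is an $n$-sphere, and exchanging the colors is the antipodal map.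

To make this precise let $J=[-1,1]$ be two copies of $I=[0,1]$ glued at $0$, the negative one reversed, with the order-reversing involution $t\mapsto-t$ and with $|t|\in I$. In $J^{n+1}$, with coordinates $t_0,\dots,t_n$, let $S_n=\{t:\max_i|t_i|=1\}$, the surface of a cube.

**Proposition 5.1.** Let $\gamma:I\to\mathcal U$ be a path from $0$ to $a$, and $n=d+1$. For $t\in S_n$ put $m_{-1}=0$, $m_i=\max_{j\le i}|t_j|\in I$ and
$$f(t)=\sum_{i:\,t_i>0}\bigl(\gamma(m_i)-\gamma(m_{i-1})\bigr).$$
Then $f$ is continuous, $f(t)+f(-t)=a$, and there is $t\in S_n$ with $2f(t)=a$.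

*Proof of the first two claims.* The $i$-th term equals $\gamma(m_i)-\gamma(m_{i-1})$ on the closed set $t_i\ge0$ and $0$ on the closed set $t_i\le0$. The two expressions agree when $t_i=0$, since then $m_i=m_{i-1}$. So $f$ is continuous. Terms with $t_i=0$ vanish, and $m_n=1$, so $f(t)+f(-t)=\sum_{i}(\gamma(m_i)-\gamma(m_{i-1}))=\gamma(1)-\gamma(0)=a$. $\square$

The existence of $t$, which we prove in Section 7, is a statement in the style of the Borsuk–Ulam theorem: $2f(t)=a$ means $f(t)=f(-t)$. First we see that it yields (3.1). The point is that the $b$ it produces is made of few pieces of the original path.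

Say that $a\in\mathcal U$ has *length $\le r$* ($r\ge1$) if $a=\sum_{i=1}^r(\gamma_{z_i}(e_i)-\gamma_{z_i}(b_i))$ with $z_i\in Z$ and $b_i\le e_i$ in $I_{z_i}$. As $\gamma_z$ takes values in $Z(n_0)$, then $a\in Z(2n_0r)$. Terms with $b_i=e_i$ are zero, so fewer terms are allowed as well.

**Lemma 5.2.** If $a$ has length $\le r$, there is $b$ of length $\le\lfloor(r+d+1)/2\rfloor$ with $2b=a$. (This bound is $\ge1$, since $r\ge1$ and $d\ge0$.)

*Proof.* Discard the terms with $b_i=e_i$. If none remain, $a=0$ and $b=0$ works. Otherwise concatenate the paths $\gamma_{z_i}-\gamma_{z_i}(b_i)$ on $[b_i,e_i]$, suitably translated, to a path $\Gamma:I\to\mathcal U$ from $0$ to $a$. Let $t\in S_{d+1}$ be as in Proposition 5.1 for $\Gamma$, and put $b=f(t)$. Then $2b=a$ and $f(-t)=a-f(t)=b$.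

Cut $I$ at the at most $r-1$ junctions and at $m_0,\dots,m_d$ (recall $m_{d+1}=1$). This gives at most $r+d+1$ non-degenerate subintervals. Each lies inside one piece of $\Gamma$ and inside one $[m_{i-1},m_i]$ with $m_{i-1}<m_i$, so $t_i\ne0$. The increments of $\Gamma$ over the subintervals with $t_i>0$ sum to $f(t)=b$, and those over the subintervals with $t_i<0$ sum to $f(-t)=b$. The smaller of the two groups has at most $\lfloor(r+d+1)/2\rfloor$ members, and each increment has the form $\gamma_z(e)-\gamma_z(b')$. $\square$

**Proposition 5.3.** Let $m=2n_0(d+1)$. For every $k\ge0$, each $a\in Z(2^k)$ equals $2^kb$ for some $b\in Z(m)$.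

*Proof.* Write $a$ as a sum of $2^k$ elements $z_i=\gamma_{z_i}(1)-\gamma_{z_i}(0)$; so $a$ has length $\le r_0=2^k$. Apply Lemma 5.2 $k$ times. From $r_{i+1}\le(r_i+d+1)/2$ we get $r_{i+1}-(d+1)\le\frac12(r_i-(d+1))$, hence $r_k-(d+1)\le2^{-k}(2^k-(d+1))<1$. So $r_k\le d+1$, and $b\in Z(2n_0(d+1))$. $\square$

**Proof of Theorem 2.7(2), given Proposition 5.1.** If $\mathcal U$ is not definable, then $\mathcal U\ne Z(n)$ for all $n$. By Proposition 5.3 the hypothesis (3.1) holds, and Proposition 3.1 with $\Lambda=0$ gives a compatible subgroup $\cong\mathbb Z$. $\square$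

Why should Proposition 5.1 hold? Suppose it fails. Then $u\mapsto a-u$ is an involution without fixed points on the definable set $T=f(S_n)$, of dimension $\le d$, and $f$ respects the involutions. Take $d=0$, $n=1$: a circle is mapped to a finite set. Choose one point from each orbit in $T$; the set $c$ of points of $S_1$ that are mapped to chosen points is open and closed, and so is its antipode, and together they partition the circle. That is impossible. In higher dimension, choose a "half" $F$ of $T$. The closures of $F$ and of its mirror image meet in dimension $\le d-1$. Restrict to this overlap, halve again, and so on; after $d+1$ cuts nothing is left of $T$. On the sphere, the corresponding successive cuts should leave an odd number of antipodal pairs, as they do for the standard equators. To prove that, we need chains mod 2 and a boundary operator. (The sphere must have dimension $d+1$ for this argument: the identity of $S_d$ is an equivariant map to a $d$-dimensional set with a free involution.)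

## 6. Chains modulo 2 without triangulations

We construct chains and boundaries directly from o-minimality, with no group or field structure on $M$: chains are definable sets up to smaller dimension, and the boundary of a $k$-dimensional set is found by slicing it into curves.

### 6.1 The ambient order and ranks of points

Let $R$ be a finite alternating concatenation $O_0,p_1,O_1,\dots,p_s,O_s$ of open intervals $O_i$ of $M$ (possibly reversed) and points $p_i$, coded as a definable set with tags. It is a dense linear order without endpoints, and every definable subset of $R$ is a finite union of points and open intervals of $R$, with endpoints in $R\cup\{\pm\infty\}$. So $R$ with its induced structure is o-minimal; cell decomposition, the monotonicity theorem, dimension theory and the frontier inequality apply to definable subsets of $R^m$. Let $J\subseteq R$ be a closed bounded interval with more than one point. (For $J$ as in Section 5, let $R$ be $J$ with an open interval of $M$ attached at each end.)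

$A,A'$ denote finite parameter sets that contain the parameters needed for $R$, $J$ and all named points. In an ordered structure $\mathrm{acl}=\mathrm{dcl}$, and by o-minimality $\mathrm{acl}$ has the exchange property. For $x\in R^m$ let $\dim(x/A)$ be the size of a maximal set of coordinates independent over $A$. If $\dim(x/A)=e$ we call $x$ an *$e$-point over $A$*. A *basis* of $x$ over $A$ is a set $S\subseteq\{1,\dots,m\}$ with $|S|=\dim(x_S/A)=\dim(x/A)$; then $x\in\mathrm{dcl}(A,x_S)$. For instance, if $x_1\notin\mathrm{acl}(A)$, then $(x_1,x_1)$ is a $1$-point over $A$ with the two bases $\{1\}$ and $\{2\}$. For $C\subseteq R^m$ and $u\in R^S$ let $C_u\subseteq R^{S^c}$ be the fiber.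

By saturation, an $A$-definable set has dimension $\ge e$ if and only if it contains a point $x$ with $\dim(x/A)\ge e$. So two $A$-definable sets of dimension $\le e$ differ by a set of dimension $<e$ if and only if they have the same $e$-points over $A$. Also by saturation, given finitely many non-empty open intervals of $R$ we can choose one element in each such that the chosen elements are independent over $A$: choose them one after another, each time avoiding the finite sets definable over $A$ and the earlier choices. For an $A$-definable $C$ with $\dim C\le e$:

(G1) If $u\in R^S$ and $\dim(u/A)=|S|$, then $\dim C_u\le e-|S|$. Otherwise $C_u$ contains $w$ with $\dim(w/A\cup u)\ge e-|S|+1$, and $(u,w)\in C$ has $\dim((u,w)/A)\ge e+1$.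

(G2) If $x\in\mathrm{cl}(C)\setminus C$, then $\dim(x/A)<e$. This is the frontier inequality, as $\mathrm{cl}(C)\setminus C$ is $A$-definable.

### 6.2 Ends of one-dimensional sets

**Definition 6.1.** An *arc* is the image $\Delta$ of a definable continuous $\alpha:(a,b)\to J^r$, $a<b$ in $R$, with at least one strictly monotone coordinate.

Reparametrizing by that coordinate, say the $i$-th, we may assume $\alpha_i(t)=t$ and $a,b\in J$, since $J$ is closed and bounded. Then $\alpha$ is a homeomorphism onto $\Delta$ (its inverse is a projection), so $\Delta$ is definably connected. By monotonicity each coordinate has limits in $J$ at $a$ and at $b$, so $\alpha$ extends continuously to $[a,b]$. If $y\in\mathrm{cl}(\Delta)$, then $y_i\in[a,b]$, and points of $\Delta$ near $y$ are $\alpha(t)$ with $t$ near $y_i$; so $y=\alpha(y_i)$ for the extended $\alpha$. Hence $\mathrm{fr}(\Delta):=\mathrm{cl}(\Delta)\setminus\Delta$ consists of exactly the two limits of $\alpha$; they differ from each other and from the points of $\Delta$ in the $i$-th coordinate. We call them the locations of the two ends of $\Delta$. Every 1-cell contained in $J^r$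 is an arc.

Let $G\subseteq J^r$ be definable, $\dim G\le1$. Up to a finite set, $G$ is a finite disjoint union of arcs $\Delta_1,\dots,\Delta_p$. Put
$$e_G(y)=|\{l:y\in\mathrm{fr}(\Delta_l)\}|,\qquad\partial G=\{y:e_G(y)\text{ odd}\},$$
so $\partial G$ is finite. For example, an interval $[0,1]\subseteq J$ with $0<1$ has $\partial=\{0,1\}$. The four sides of a square, as a set, have $\partial=\emptyset$, since each corner is the location of two ends.

**Lemma 6.2.** $\partial G$ does not depend on the decomposition, and it does not change when $G$ is changed by a finite set.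

*Proof.* Let $G,G'$ have finite symmetric difference, and take decompositions of both. Let $E$ be the finite set of all omitted points, all points of $G\triangle G'$ and all end locations, for both decompositions. Deleting an interior point $y$ from an arc gives two arcs, increases $e(y)$ by two and changes no other value of $e$, so parities do not change. After deleting $E$, the set $G\setminus E=G'\setminus E$ is partitioned in both cases into finitely many arcs with frontier in $E$. Each of these arcs is closed in $G\setminus E$, so each is also open in it, and each is definably connected. So in both cases they are the definably connected components of $G\setminus E$. Hence $\partial G=\partial G'$. $\square$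

We use five properties.

(B1) $|\partial G|$ is even: $\sum_ye_G(y)=2p$, since each arc has two ends.

(B2) $\partial(G\triangle G')=\partial G\triangle\partial G'$. Decompose $G\cap G'$, $G\setminus G'$ and $G'\setminus G$; then $e_G+e_{G'}=e_{G\triangle G'}+2e_{G\cap G'}$.

(B3) $\partial G\subseteq\mathrm{cl}(G)$.

(B4) If $O$ is open and $G\cap O=G'\cap O$, then $\partial G\cap O=\partial G'\cap O$. By (B3), $\partial(G\triangle G')$ misses $O$; use (B2).

(B5) For an $A$-definable family $(G_u)$ of subsets of $J^r$, the set $\{(u,y):\dim G_u\le1,\ y\in\partial G_u\}$ is $A$-definable. Take an $A$-cell decomposition of $\{(u,x):x\in G_u\}$ with the $u$-coordinates first. The fiber over $u$ of each cell is empty or a cell of a fixed dimension. If $\dim G_u\le1$, then $y\in\partial G_u$ if and only if $y$ lies in the frontiers of an odd number of the one-dimensional fiber cells.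

Also, adding a constant coordinate to $G$ adds the same constant coordinate to $\partial G$.

### 6.3 Chains and the slicing boundary

**Definition 6.3.** For fixed $m$ let $\mathcal C_k$ be the $\mathbb F_2$-space (under $\triangle$) of definable $C\subseteq J^m$ with $\dim C\le k$, modulo the relation $\dim(C\triangle C')<k$. The class of $C$ is $[C]$. For $k\ge1$ and $|S|=k-1$ put
$$D_S(C)=\{x\in J^m:\dim C_{x_S}\le1,\ x_{S^c}\in\partial(C_{x_S})\},\qquad\partial C=\bigcup_{|S|=k-1}D_S(C).$$

So $\mathcal C_0$ consists of the finite sets, and for $k=1$ the new $\partial$ is that of 6.2. Intersections of two representatives of a class are again representatives.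

**Example 6.4.** Let $m=k=2$, with points $0<1$ in $J$. For the square $C=[0,1]^2$, slicing with $x_1$ fixed gives $D_{\{1\}}(C)=[0,1]\times\{0,1\}$, two of the sides, and $D_{\{2\}}(C)$ gives the other two. So a single $S$ may miss parts of the boundary. For the triangle $C=\{0\le x_2\le x_1\le1\}$, the fiber over $x_1\in(0,1]$ is $[0,x_1]$, with boundary $\{0,x_1\}$; the fiber over $x_2\in[0,1)$ is $[x_2,1]$, with boundary $\{x_2,1\}$. The open diagonal side is found by both slicings. At a generic point of it both $\{1\}$ and $\{2\}$ are bases. That the slicings agree at such points is not an accident; this is Proposition 6.6.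

By (B5), $D_S(C)$ is definable over the parameters of $C$. It has finite fibers over $R^S$, so $\dim\partial C\le k-1$. If $C$ is $A$-definable and a $(k-1)$-point $x$ over $A$ lies in $D_S(C)$, then $x\in\mathrm{acl}(A,x_S)$, so $S$ is a basis of $x$. By (B3), $\partial C\subseteq\mathrm{cl}(C)$.

### 6.4 Cutting a surface with the boundary of a box

For $G\subseteq J^r$ write $G^{s,v}=\{z\in G:z_s=v\}$. The next lemma is the geometric core: the surface of a box cuts a two-dimensional set in a graph, and a graph has an even number of boundary points.

**Lemma 6.5 (link lemma).** Let $G\subseteq J^r$ be $A$-definable, $\dim G\le2$. Let $B=\prod[l_i,r_i]\subseteq R^r$, $l_i<r_i$, with $l_1,r_1,\dots,l_r,r_r$ independent over $A$. For $v\in\{l_s,r_s\}$ let $\phi^\circ_{s,v}=\{z:z_s=v,\ l_i<z_i<r_i\ (i\ne s)\}$. Then $\sum_{s,v}|\partial(G^{s,v})\cap\phi^\circ_{s,v}|$ is even.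

*Proof.* **Step 1: reduce to corners.** Let $\mathrm{bd}B$ be the union of the closed faces of $B$, and $L=G\cap\mathrm{bd}B$. By (G1) $\dim G^{s,v}\le1$, so $\dim L\le1$, $|\partial L|$ is even, and $\partial L\subseteq\mathrm{cl}(L)\subseteq\mathrm{bd}B$. Near a point of $\phi^\circ_{s,v}$ the sets $L$ and $G^{s,v}$ coincide, so by (B4) $\partial L$ and $\partial(G^{s,v})$ agree there. The sets $\phi^\circ_{s,v}$ are disjoint, and a point of $\mathrm{bd}B$ in none of them has two coordinates equal to face values. So it remains to show that no $z\in\partial L$ has $z_s=v$, $z_{s'}=v'$ with $s\ne s'$ and face values $v,v'$.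

**Step 2: near such a $z$, $G$ is a graph over the $(s,s')$-plane.** Suppose there is such a $z$. Then $z\in\mathrm{cl}(G)$ and $\dim(z/A)\ge2$, so $z\in G$ by (G2), and $z$ is a 2-point with basis $\{s,s'\}$. No third coordinate is a face value, as that would give rank $\ge3$. Take an $A$-cell decomposition with the coordinates $s,s'$ first, compatible with $G$, and let $W\subseteq G$ be the cell containing $z$. Its projection to the $(s,s')$-plane is an $A$-definable cell containing the 2-point $(v,v')$, hence open. As $\dim W\le2$, $W$ is the graph of a continuous map $g$ over this projection. If $z\in\mathrm{cl}(W')$ for another cell $W'\subseteq G$, then $\dim(z/A)<\dim W'\le2$ by (G2), a contradiction. So $G$ coincides with $W$ near $z$.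

**Step 3: count ends at $z$.** Hence there is an open box $O=Q\times Q'\ni z$, with $Q$ in the coordinates $s,s'$, such that $G\cap O=W\cap O$, the other coordinates stay strictly between their face values on $O$, $Q$ lies in the domain of $g$ and meets only the two sides of $[l_s,r_s]\times[l_{s'},r_{s'}]$ through $(v,v')$, and (after shrinking $Q$) $g(Q)\subseteq Q'$. Then $L\cap O$ is the graph of $g$ over $Q\cap\mathrm{bd}([l_s,r_s]\times[l_{s'},r_{s'}])$. This is $z$ together with two arcs, each having one end at $z$ and the other end outside $O$. So $z\notin\partial(L\cap O)$, and by (B4) $z\notin\partial L$, a contradiction. $\square$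

For $A$-definable $G\subseteq J^r$ with $\dim G\le2$ put
$$K_s=\{z\in J^r:\dim G^{s,z_s}\le1,\ z\in\partial(G^{s,z_s})\}.\tag{6.1}$$
By (B5) it is $A$-definable; it has finite fibers over $z_s$, so $\dim K_s\le1$. If $v\notin\mathrm{acl}(A)$, then (G1) gives $\dim G^{s,v}\le1$, so
$$\partial(G^{s,v})=K_s\cap\{z_s=v\}\qquad(v\notin\mathrm{acl}(A)).\tag{6.2}$$

### 6.5 All slicings agree at generic points

**Proposition 6.6.** Let $C\subseteq J^m$ be $A$-definable, $\dim C\le k$, let $x\in J^m$ be a $(k-1)$-point over $A$, and let $S,S'$ be bases of $x$. Then $x\in D_S(C)\iff x\in D_{S'}(C)$. So $x\in\partial C$ if and only if $x\in D_S(C)$ for one (equivalently every) basis $S$ of $x$.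

*Proof.* **Step 1: reduce to a surface and two coordinates.** Any two bases of a matroid are linked by a sequence of bases in which consecutive ones differ by one exchange. So let $S=T\cup\{i\}$, $S'=T\cup\{j\}$, $i\ne j$. Replace $A$ by $A\cup x_T$, $C$ by $G=C_{x_T}\subseteq J^r$, and $x$ by $y=x_{T^c}$. Here $|T|=k-2$, so $\dim G\le2$ by (G1). Over the new $A$, $y$ is a 1-point and $y_i,y_j\notin\mathrm{acl}(A)$. By (6.2), and since a constant coordinate does not affect $\partial$, $x\in D_S(C)$ if and only if $y\in K_i$, and $x\in D_{S'}(C)$ if and only if $y\in K_j$. We must show $y\in K_i\iff y\in K_j$.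

**Step 2: find an arc through $y$ that carries all the $K_s$ near $y$.** As $y$ is a 1-point, it lies in a one-dimensional $A$-definable subset of $J^r$. Take an $A$-cell decomposition compatible with it and with all $K_s$. The cell containing $y$ has dimension $1$. By the monotonicity theorem we may subdivide it at finitely many points of $\mathrm{dcl}(A)$ (which avoid $y$), so that $y$ lies in an $A$-definable arc $D_0$, with an $A$-definable homeomorphism $\alpha:(a,b)\to D_0$ all of whose coordinates are constant or strictly monotone. The coordinates $\alpha_i,\alpha_j$ are not constant, since $y_i,y_j\notin\mathrm{acl}(A)$. For each $s$, either $D_0\subseteq K_s$ or $D_0\cap K_s=\emptyset$; let $\varepsilon_s=1$ or $0$ accordingly. By (G2), $y$ being a 1-point, no other piece contained in some $K_s$ has $y$ in its closure. So there is an open box $O=\prod(p_s,q_s)\ni y$ in $R^r$ with $K_s\cap O\subseteq D_0$ for all $s$.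

**Step 3: choose a box that the arc leaves through an $i$-face and a $j$-face.** Let $\alpha(t_0)=y$ and choose $t_1<t_0<t_2$ with $\alpha([t_1,t_2])\subseteq O$. Choose face values, independent over $A$, in the following non-empty open intervals:

* if $\alpha_i$ is increasing, $l_i\in(p_i,\alpha_i(t_1))$ and $r_i\in(\alpha_i(t_0),\alpha_i(t_2))$; if decreasing, $r_i\in(\alpha_i(t_1),q_i)$ and $l_i\in(\alpha_i(t_2),\alpha_i(t_0))$;
* if $\alpha_j$ is increasing, $l_j\in(\alpha_j(t_1),\alpha_j(t_0))$ and $r_j\in(\alpha_j(t_2),q_j)$; if decreasing, $r_j\in(\alpha_j(t_0),\alpha_j(t_1))$ and $l_j\in(p_j,\alpha_j(t_2))$;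
* for $s\ne i,j$, $l_s\in(p_s,\min\alpha_s[t_1,t_2])$ and $r_s\in(\max\alpha_s[t_1,t_2],q_s)$.

Then $B=\prod[l_s,r_s]\subseteq O$. Consider the conditions $l_s\le\alpha_s(t)\le r_s$. For $t\ge t_1$ the $i$-condition holds exactly for $t\le\tau_2$, with some $\tau_2\in(t_0,t_2)$ at which $\alpha_i$ takes a face value; for $t>t_2$ it fails. For $t\le t_2$ the $j$-condition holds exactly for $t\ge\tau_1$, with some $\tau_1\in(t_1,t_0)$ at which $\alpha_j$ takes a face value; for $t<t_1$ it fails. The other conditions hold strictly on $[t_1,t_2]$. So $D_0\cap B=\alpha([\tau_1,\tau_2])$. At $\tau_2$ the $j$-condition is strict, at $\tau_1$ the $i$-condition is strict, and strictly between $\tau_1$ and $\tau_2$ both are strict. So the only points of $D_0\cap\mathrm{bd}B$ are $\alpha(\tau_2)$, in the open part of an $i$-face, and $\alpha(\tau_1)$, in the open part of a $j$-face.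

**Step 4: count.** Face values are not in $\mathrm{acl}(A)$, so (6.2) applies to them. Since $B\subseteq O$, the set $K_s\cap B$ is $D_0\cap B$ if $\varepsilon_s=1$ and $\emptyset$ otherwise. So the sum in Lemma 6.5 equals $\varepsilon_i+\varepsilon_j$. It is even, hence $\varepsilon_i=\varepsilon_j$, which is what we want. The last statement of the proposition follows, since a $(k-1)$-point in $D_S(C)$ has $S$ as a basis. $\square$

### 6.6 The boundary operator

**Proposition 6.7.** $\partial$ induces linear maps $\partial:\mathcal C_k\to\mathcal C_{k-1}$ ($k\ge1$) with $\partial\partial=0$. For $c\in\mathcal C_1$, $|\partial c|$ is even. $\partial C\subseteq\mathrm{cl}(C)$. If $J=[-1,1]$ carries a definable order-reversing involution $t\mapsto-t$, then $\partial$ commutes with coordinatewise sign changes of $J^m$.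

*Proof.* **Step 1: well-definedness and linearity.** Let $C,C'$ be $A$-definable of dimension $\le k$ with $\dim(C\triangle C')<k$, and let $x$ be a $(k-1)$-point over $A$ with basis $S$. By (G1) $(C\triangle C')_{x_S}$ is finite, so $\partial(C_{x_S})=\partial(C'_{x_S})$ by Lemma 6.2. By Proposition 6.6, $\partial C$ and $\partial C'$ have the same $(k-1)$-points over $A$, so they define the same class. Linearity follows in the same way: $x\in\partial(C\triangle C')$ if and only if $x_{S^c}\in\partial(C_{x_S})\triangle\partial(C'_{x_S})$, by (B2).

**Step 2: the easy properties.** Evenness is (B1), and $\partial C\subseteq\mathrm{cl}(C)$ was noted in 6.3. A sign change $g$ maps fibers to fibers and arcs to arcs, so $D_S(gC)=gD_S(C)$.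

**Step 3: reduce $\partial\partial=0$ to a statement about a surface.** Let $C$ be $A$-definable of dimension $\le k$, $k\ge2$, and let $x$ be a $(k-2)$-point over $A$ with basis $S$. Put $u=x_S$, $A'=A\cup u$, $G=C_u\subseteq J^r$ and $y=x_{S^c}$; so $\dim G\le2$. By Proposition 6.6 for the $A$-definable set $\partial C$, $x\in\partial(\partial C)$ if and only if $y\in\partial((\partial C)_u)$. We show that this never happens; then $\partial(\partial C)$ has no $(k-2)$-points over $A$, which means $\partial\partial[C]=0$. With $K_s$ from (6.1), for $G$ over $A'$, let $N=\bigcup_sK_s$. This is $\partial G$ for the 2-dimensional set $G$, and $\dim N\le1$. Let $y'\in J^r$ be a 1-point over $A'$ with $y'_s\notin\mathrm{acl}(A')$.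

(i) $(u,y')$ is a $(k-1)$-point over $A$ with basis $S\cup\{s\}$; by Proposition 6.6 for $C$, $(u,y')\in\partial C\iff y'\in K_s$.

(ii) By Proposition 6.6 for $G$, $y'\in N\iff y'\in K_s$.

Hence $(\partial C)_u$ and $N$, both of dimension $\le1$, have the same 1-points over $A'$, so they differ by a finite set. By Lemma 6.2 it suffices to show that $e_N(y)$ is even for some decomposition of $N$.

**Step 4: a small box around $y$ counts the ends at $y$.** Decompose $N$ into arcs not containing $y$, with coordinates constant or strictly monotone, plus a finite set. Let $\beta_\eta:(a_\eta,c_\eta]\to N$ parametrize disjoint end pieces of arcs, one for each end located at $y$, with $\lim_{a_\eta^+}\beta_\eta=y$. The rest of $N$, apart from possibly $y$ itself, does not have $y$ in its closure. Choose an open box $O\ni y$ disjoint from that rest and not containing any $\beta_\eta(c_\eta)$. Choose a box $B=\prod[l_s,r_s]\subseteq O$ with $l_s<y_s<r_s$ and face values independent over $A'$. Along $\beta_\eta$ each coordinate stays equal to $y_s$ or moves strictly monotonically away from $y_s$, and $\beta_\eta(c_\eta)\notin B$. So there is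 $\tau$ such that $\beta_\eta$ is in the interior of $B$ on $(a_\eta,\tau)$, on $\mathrm{bd}B$ at $\tau$, and outside $B$ afterwards. Hence $|N\cap\mathrm{bd}B|=e_N(y)$.

**Step 5: the count is the sum in the link lemma.** Let $z\in N\cap\mathrm{bd}B$, with $z_s=v$ a face value. Since $\dim N\le1$ and $v\notin\mathrm{acl}(A')$, $z$ is a 1-point over $A'$, and no other coordinate is a face value. So $z\in\phi^\circ_{s,v}$, and $z\in K_s$ by (ii), that is, $z\in\partial(G^{s,v})$. Conversely $\partial(G^{s,v})\cap\phi^\circ_{s,v}\subseteq K_s\cap\mathrm{bd}B\subseteq N\cap\mathrm{bd}B$. As the $\phi^\circ_{s,v}$ are disjoint, $e_N(y)$ is the sum in Lemma 6.5 for $G$ over $A'$, which is even. $\square$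

### 6.7 Free groups of sign changes

From here on $J=[-1,1]$ carries a definable order-reversing involution $t\mapsto -t$. For a closed definable $\Xi\subseteq J^m$ let $\mathcal C_k(\Xi)\subseteq\mathcal C_k$ consist of the classes with a representative in $\Xi$. Since $\partial C\subseteq\mathrm{cl}(C)$, $\partial$ maps $\mathcal C_k(\Xi)$ to $\mathcal C_{k-1}(\Xi)$. Let a finite group $E$ of coordinatewise sign changes act freely on $\Xi$, and let $\mathcal N=\sum_{g\in E}g$.

**Lemma 6.8.** If $c\in\mathcal C_k(\Xi)$ is $E$-invariant, then $c=\mathcal Ne$ for some $e\in\mathcal C_k(\Xi)$.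

*Proof.* Let $C\subseteq\Xi$ represent $c$. All $gC$ represent $c$, so we may replace $C$ by $\bigcap_ggC$, which is an invariant set in the same class. Let $P$ be the definable set of lexicographically least points of $E$-orbits in $\Xi$. By freeness $\Xi=\bigsqcup_ggP$, so $C=\bigsqcup_gg(C\cap P)$, and $e=[C\cap P]$ works. $\square$

## 7. Antipodal maps from a sphere: proof of the halving proposition

With $I$ and $J$ as in Section 5 and $R$ as in 6.1, put in $J^{n+1}$, for $0\le k\le n$,
$$S_k=\{\max_{i\le k}|t_i|=1,\ t_i=0\ (i>k)\},\qquad H_k=S_k\cap\{t_k\ge0\}.$$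
So $S_0=\{(\pm1,0,\dots,0)\}$, $H_0$ is one point, and $H_k$ is a closed upper half of $S_k$.

**Lemma 7.1.** $\partial[H_k]=[S_{k-1}]$ for $k\ge1$.

*Proof.* Let $A$ contain $-1,0,1$, and let $x\in D_S(H_k)$ be a $(k-1)$-point over $A$. Then $x\in\mathrm{cl}(H_k)=H_k$ and $S$ is a basis of $x$. Coordinates in $S$ are not in $\mathrm{acl}(A)$, so $S=\{0,\dots,k\}\setminus\{i,j\}$ for some $i\ne j$, and $0<|x_l|<1$ for $l\in S$. If $k\in S$, the fiber of $H_k$ over $x_S$ is empty or the closed curve $\max(|t_i|,|t_j|)=1$ (other coordinates $0$), which has empty boundary; so this case does not occur. If $j=k$, the fiber is $\{\max(|t_i|,|t_k|)=1,\ t_k\ge0\}$, three sides of a rectangle, with boundary $\{(t_i,t_k)=(\pm1,0)\}$. So the $(k-1)$-points of $\partial H_k$ are exactly those with $x_l=0$ for $l\ge k$ and $x_i=\pm1$ for one $i<k$, the other coordinates with index $<k$ being independent over $A$ and in $J$. These are exactly the $(k-1)$-points of $S_{k-1}$. $\square$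

**Conclusion of the proof of Proposition 5.1.** Suppose $2f(t)\ne a$ for all $t\in S_n$, where $n=d+1$. We derive a contradiction.

**Step 1: cut the target down to nothing.** Put $T=f(S_n)$, a definable set of dimension $\le d$. The map $\sigma u=a-u$ is a homeomorphic involution of $T$ with $f(-t)=\sigma f(t)$, and it has no fixed points by assumption. We write $\sigma$ also for $t\mapsto-t$ and its action on chains in $\mathcal C_*(S_n)$. Order $T\subseteq M^\nu$ lexicographically. Put $Q_d=T$ and, for $j=d,\dots,0$,
$$F_j=\{u\in Q_j:u<_{\mathrm{lex}}\sigma u\},\qquad Q_{j-1}=\mathrm{cl}_T(F_j)\cap\mathrm{cl}_T(\sigma F_j).$$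
Inductively, $Q_j$ is definable, closed in $T$ and $\sigma$-invariant, $Q_j=F_j\sqcup\sigma F_j$, and $Q_{j-1}\subseteq Q_j$. A point of $Q_{j-1}$ lies in one of $F_j,\sigma F_j$, hence in the frontier of the other. So $\dim Q_{j-1}\le j-1$ by (F2), and $Q_{-1}=\emptyset$.

**Step 2: cut the sphere accordingly.** We construct chains $c_k,z_k\in\mathcal C_k(S_n)$ with
$$(1+\sigma)c_k=z_k\quad(0\le k\le n),\qquad\partial c_k=z_{k-1}\quad(1\le k\le n),\tag{7.1}$$
$z_n=[S_n]$ and $c_0=0$. The class $z_n$ is $\sigma$-invariant. As $H_n\cap\sigma H_n$ has dimension $n-1$, $z_n=(1+\sigma)[H_n]$, so $\partial z_n=(1+\sigma)[S_{n-1}]=0$.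

Suppose $k\ge1$ and $z_k$ is $\sigma$-invariant with $\partial z_k=0$ and a representative $Z_k\subseteq f^{-1}(Q_{k-1})$; this is true for $k=n=d+1$. Let $c_k=[Z_k\cap f^{-1}(F_{k-1})]$. Since $\sigma Z_k$ also represents $z_k$, $\sigma c_k=[Z_k\cap f^{-1}(\sigma F_{k-1})]$, so $(1+\sigma)c_k=z_k$. Let $z_{k-1}=\partial c_k$. From $\partial z_k=0$ we get $z_{k-1}=\partial c_k=\partial\sigma c_k=\sigma z_{k-1}$. So $z_{k-1}$ is $\sigma$-invariant, and it has one representative in $\mathrm{cl}(f^{-1}(F_{k-1}))\subseteq f^{-1}(\mathrm{cl}_TF_{k-1})$ and another in $f^{-1}(\mathrm{cl}_T\sigma F_{k-1})$. The intersection of the two is a representative in $f^{-1}(Q_{k-2})$. If $k\ge2$, also $\partial z_{k-1}=\partial\partial c_k=0$, and we can continue. Finally $z_0$ is supported in $f^{-1}(Q_{-1})=\emptyset$, so $z_0=0$, and $c_0=0$ is consistent with (7.1).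

**Step 3: the standard cuts.** Put $c'_k=[H_k]$ and $z'_k=[S_k]$. By Lemma 7.1 they also satisfy (7.1), $z'_n=z_n$, and $c'_0$ is one point.

**Step 4: compare them.** We claim that for $k=n,\dots,0$ there are $e_i\in\mathcal C_i(S_n)$ with
$$c_k+c'_k=\partial e_{k+1}+(1+\sigma)e_k.$$
For $k=n$: $(1+\sigma)(c_n+c'_n)=z_n+z'_n=0$, so $c_n+c'_n$ is $\sigma$-invariant, and Lemma 6.8 for $E=\{1,\sigma\}$, which acts freely on $S_n$, gives the claim with $e_{n+1}=0$. Given the claim for some $k\ge1$, applying $\partial$ gives $z_{k-1}+z'_{k-1}=(1+\sigma)\partial e_k$. So $(1+\sigma)(c_{k-1}+c'_{k-1}+\partial e_k)=0$, and Lemma 6.8 gives $e_{k-1}$ with $c_{k-1}+c'_{k-1}+\partial e_k=(1+\sigma)e_{k-1}$.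

**Step 5: parity.** For $k=0$, the right-hand side $\partial e_1+(1+\sigma)e_0$ has even cardinality, by Proposition 6.7 and because $\sigma$ acts freely. But $c_0+c'_0$ is one point. This contradiction proves Proposition 5.1, and with it Theorem 2.7(2). $\square$

## 8. A $(d+1)$-torus cannot be cut away: $\mathrm{vdim}(\mathcal U)\le\dim(\mathcal U)$

In Section 1 the bound came from covering. A natural attempt in general is to suppose $Z(2)\subseteq F+Z$ for a finite set $F$ with $q$ elements. Then $Z(N+1)\subseteq NF+Z$, where $NF$ is the set of $N$-fold sums from $F$, and $|NF|\le\binom{N+q-1}{q-1}$. The counting argument of Proposition 1.1(ii) then bounds the rank of a lattice by $q-1$. The exponent is governed by the number of translates, and without dilations nothing in this argument ties that number to $d$. We use topology again instead. A lattice of rank $k$ gives $k$ ways of cutting $\mathcal U$; each cut lowers the dimension; a $k$-torus mapped to $\mathcal U$ has to survive all of them.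

Suppose $\mathcal U$ has a compatible subgroup $\cong\mathbb Z^{k}$ with $k>d$. By (F3) its subgroups are compatible, so let $k=d+1$, $\Lambda=\bigoplus_{i=1}^k\mathbb Z\lambda_i$, and let $\chi_i:\Lambda\to\mathbb F_2$ be the $i$-th coordinate mod 2. We derive a contradiction.

**Step 1: equivariant functions on $\mathcal U$.** The purpose is to extend $\chi_i$ to a function on $\mathcal U$ with a good translation rule. For $u\in\mathcal U$ let $n(u)$ be the least $n$ with $(u+\Lambda)\cap Z(n)\ne\emptyset$. The set $(u+\Lambda)\cap Z(n(u))$ is finite, since differences lie in $\Lambda\cap Z(2n(u))$. Let $\rho(u)$ be its lexicographically least element and $\ell(u)=u-\rho(u)\in\Lambda$. Then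
$$\rho(u+\lambda)=\rho(u),\qquad\ell(u+\lambda)=\ell(u)+\lambda\qquad(\lambda\in\Lambda).\tag{8.1}$$
For $u\in Z(n)$ we have $n(u)\le n$; only the translates $u+\lambda$ with $\lambda$ in the finite set $\Lambda\cap Z(2n)$ matter, and $\ell(u)\in\Lambda\cap Z(2n)$. So $\rho|_{Z(n)}$ and $\ell|_{Z(n)}$ are definable, and $\ell|_{Z(n)}$ has finite image. Let $F_i=\chi_i\circ\ell$. Then $\{F_i=0\}$ and $\{F_i=1\}$ are compatible, and $F_i(u+\lambda)=F_i(u)+\chi_i(\lambda)$. For $\mathcal U=V_a$ and $\Lambda=\mathbb Za$, for example, one may think of $F_1(u)$ as the parity of the integer nearest to $u/a$, with some rule for ties.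

**Step 2: cut $\mathcal U$ down to nothing.** Put $D_0=\mathcal U$ and
$$D_i=\mathrm{cl}(D_{i-1}\cap\{F_i=0\})\cap\mathrm{cl}(D_{i-1}\cap\{F_i=1\}).$$
Inductively $D_i$ is closed, compatible by (F2), contained in $D_{i-1}$, and $\Lambda$-invariant, since translation by $\lambda\in\Lambda$ fixes or exchanges the two closures. Each closure by itself is $2\Lambda$-invariant. A point of $D_i$ lies in one of the two sets $D_{i-1}\cap\{F_i=\epsilon\}$, so in the frontier of the other; by (F2) $\dim D_i\le d-i$. So $D_k=D_{d+1}=\emptyset$.

**Step 3: a torus mapped to $\mathcal U$.** Let $\gamma_i:I\to\mathcal U$ be paths from $0$ to $\lambda_i$ on a common $I$ (concatenate the domains and extend by constants). With $J,R$ as before, let $\Sigma=S_1\subseteq J^2$ with coordinates $t_0,t_1$, $H=H_1$, $S_0=\{(\pm1,0)\}$ and $\Xi=\Sigma^k\subseteq J^{2k}$. Let $s_j$ negate the $j$-th factor, that is, both of its coordinates, and $E=\langle s_1,\dots,s_k\rangle\cong(\mathbb Z/2)^k$. As $-t\ne t$ on $\Sigma$, $E$ acts freely on $\Xi$. Put $\theta(t)=\max(0,-t_0)\in I$, a continuous function on $\Sigma$ with $\theta(1,0)=0$ and $\theta(-1,0)=1$. The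 set $\Sigma$ is the disjoint union of $H\setminus\{(-1,0)\}$ and its negative. Define
$$\psi_j(t)=\gamma_j(\theta(t))\ \ (t\in H\setminus\{(-1,0)\}),\qquad\psi_j(t)=\lambda_j+\gamma_j(\theta(-t))\ \ (-t\in H\setminus\{(-1,0)\}),$$
and $\psi(t^1,\dots,t^k)=\sum_j\psi_j(t^j)$. Going once around $\Sigma$ follows $\gamma_j$ and then its translate by $\lambda_j$, from $0$ to $2\lambda_j$, with a jump back to $0$. For $t\in H\setminus\{(-1,0)\}$ we have $\psi_j(-t)=\psi_j(t)+\lambda_j$. So $\psi(s_jt)-\psi(t)\in\{\pm\lambda_j\}$ on $\Xi$.

**Step 4: the jump is invisible modulo $2\Lambda$.** On $H$, $\psi_j$ equals the continuous map $\gamma_j\circ\theta$; at $(-1,0)$ both equal $\lambda_j$. On $-H$, $\psi_j$ equals the continuous map $t\mapsto\lambda_j+\gamma_j(\theta(-t))$ except at $(1,0)$, where the values are $0$ and $2\lambda_j$. So on each of the finitely many closed sets $\prod_j(\pm H)$ covering $\Xi$, $\psi$ agrees modulo $2\Lambda$ with a continuous definable map. If $D$ is closed, compatible and $2\Lambda$-invariant, then on each of these blocks $\psi^{-1}(D)$ is the preimage of $D$ under this continuous map, whose image is definable.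 Hence:

(8.2) If $D\subseteq\mathcal U$ is closed, compatible and $2\Lambda$-invariant, then $\psi^{-1}(D)$ is closed and definable.

This is why the torus goes around twice: the closures in Step 2 are $2\Lambda$-invariant, but translation by $\lambda_i$ exchanges the two closures that define $D_i$. Put $\Phi_i=F_i\circ\psi:\Xi\to\mathbb F_2$. As $\psi(\Xi)$ is definable and lies in some $Z(n)$, $\Phi_i$ is definable, and
$$\Phi_i(s_jt)=\Phi_i(t)+\delta_{ij}.\tag{8.3}$$

**Step 5: admissible sequences of cuts.** Call $(c_k,\dots,c_1;z_k,\dots,z_0)$, chains of $\Xi$ of the indicated dimensions, *admissible* if $z_k=[\Xi]$ and, for $i=1,\dots,k$,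
$$(1+s_i)c_{k-i+1}=z_{k-i+1},\qquad s_jc_{k-i+1}=c_{k-i+1}\ (j\ne i),\qquad z_{k-i}=\partial c_{k-i+1}.$$
For $k=1$ this means: a half $c_1$ of the circle $\Sigma$ with $c_1+s_1c_1=[\Sigma]$, and $z_0=\partial c_1$. For $c_1=[H]$, $z_0$ is one antipodal pair. We show below that $z_0$ always consists of an odd number of $E$-orbits.

**Step 6: the standard sequence is admissible.** Let $c'_{k-i+1}=[S_0^{i-1}\times H\times\Sigma^{k-i}]$ for $1\le i\le k$ and $z'_{k-i}=[S_0^i\times\Sigma^{k-i}]$ for $0\le i\le k$. The first two conditions are clear, as $H\cup-H=\Sigma$ and $H\cap-H=S_0$ is finite. For the boundary formula let $C=S_0^{i-1}\times H\times\Sigma^{k-i}$, of dimension $e=k-i+1$, and let $A\ni-1,0,1$. Let $x\in D_S(C)$ be an $(e-1)$-point over $A$; so $x\in C$, as $C$ is closed, and $S$ is a basis of $x$. Then $S$ contains no coordinate of the $S_0$-factors, and at most one coordinate of each of the $e$ one-dimensional factors, since on $\Sigma$ one coordinate is $\pm1$. So exactly one of these factors contains no coordinate in $S$; say that it is missed. The fiber of $C$ over $x_S$ is a finite set times the missed factor, because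 the other one-dimensional factors have finite fibers over a coordinate $\ne\pm1$. Its boundary is that finite set times $\emptyset$ if the missed factor is a $\Sigma$, and times $S_0$ if it is $H$. So an $(e-1)$-point of $\partial C$ lies in $S_0^i\times\Sigma^{k-i}$. Conversely, an $(e-1)$-point $x$ of $S_0^i\times\Sigma^{k-i}$ has a basis $S$ consisting of one coordinate from each of the last $e-1$ factors; then $H$ is missed, and the computation gives $x\in D_S(C)$. So $\partial C$ and $S_0^i\times\Sigma^{k-i}$ have the same $(e-1)$-points over $A$, and $\partial c'_{k-i+1}=z'_{k-i}$.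

In particular $\partial[\Xi]=\partial(1+s_1)c'_k=(1+s_1)z'_{k-1}=0$. Hence in every admissible sequence all $z_{k-i}$ with $k-i\ge1$ are cycles. Also all $z_{k-i}$ are $E$-invariant: this is clear for $i=0$; for $i\ge1$ and $j\ne i$, $s_jz_{k-i}=\partial s_jc_{k-i+1}=z_{k-i}$; and $(1+s_i)z_{k-i}=\partial z_{k-i+1}=0$.

**Step 7: the parity of the number of orbits in $z_0$ is the same for all admissible sequences.** Let two admissible sequences be given, with chains $c,z$ and $c',z'$. Let $\mathcal N=\prod_j(1+s_j)=\sum_{g\in E}g$ and $\mathcal N_i=\prod_{j\ne i}(1+s_j)$. We show by induction on $i$ that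
$$z_{k-i}+z'_{k-i}=\mathcal N\partial e_i\quad\text{for some }e_i\in\mathcal C_{k-i+1}(\Xi).$$
For $i=0$ take $e_0=0$. Given $e_{i-1}$, let $v=c_{k-i+1}+c'_{k-i+1}+\mathcal N_i\partial e_{i-1}$. Then $(1+s_i)v=z_{k-i+1}+z'_{k-i+1}+\mathcal N\partial e_{i-1}=0$, and $s_jv=v$ for $j\ne i$, since $s_j(1+s_j)=1+s_j$. So $v$ is $E$-invariant, and by Lemma 6.8 $v=\mathcal Ne_i$ with $e_i\in\mathcal C_{k-i+1}(\Xi)$. Applying $\partial$ and using $\partial\partial=0$ gives $z_{k-i}+z'_{k-i}=\mathcal N\partial e_i$. For $i=k$, the set $b=\partial e_k$ is a 0-chain of even cardinality. The orbits in $\mathcal Nb$ are those containing an odd number of points of $b$, so their number is $\equiv|b|\equiv0$ mod 2. Hence $z_0$ and $z'_0$ have the same number of $E$-orbits mod 2.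

**Step 8: a sequence adapted to $\psi$.** Start with $z_k=[\Xi]$. Suppose that $z_{k-i+1}$ is an $E$-invariant cycle with a representative $Z'\subseteq\psi^{-1}(D_{i-1})$; for $i=1$ take $Z'=\Xi$. Put $c_{k-i+1}=[Z'\cap\{\Phi_i=1\}]$ and $z_{k-i}=\partial c_{k-i+1}$. Since all $s_jZ'$ represent $z_{k-i+1}$, (8.3) gives $s_jc_{k-i+1}=c_{k-i+1}$ for $j\ne i$ and $s_ic_{k-i+1}=[Z'\cap\{\Phi_i=0\}]$. So the conditions of admissibility hold, and as in Step 6 $z_{k-i}$ is $E$-invariant and, if $k-i\ge1$, a cycle. Since $\partial z_{k-i+1}=0$, we have $z_{k-i}=\partial c_{k-i+1}=\partial s_ic_{k-i+1}$. By (8.2), the sets $\psi^{-1}(\mathrm{cl}(D_{i-1}\cap\{F_i=\epsilon\}))$, $\epsilon=1,0$, are closed; they contain $Z'\cap\{\Phi_i=\epsilon\}$. So $z_{k-i}$ has a representative in each of them, and the intersection is a representative in $\psi^{-1}(D_i)$. We continue down to $z_0$, which is supported in $\psi^{-1}(D_k)=\emptyset$. So $z_0=0$ has no orbits.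

**Step 9: contradiction.** In the standard sequence $z'_0=[S_0^k]$ has $2^k$ points and is exactly one $E$-orbit. By Step 7, $0\equiv1$ mod 2. Hence $\mathrm{vdim}(\mathcal U)\le d$, which proves Theorem 2.7(1), and Theorem 2.7 is proved. $\square$

## 9. Maximal lattices, definable quotients and examples

We prove Theorem 2.8. Let $k=\mathrm{vdim}(\mathcal U)\le d$, and let $Z$ be as in Lemma 4.2. By Proposition 5.3, Proposition 3.1 applies to $\mathcal U$.

**(b): if $\mathcal U=Y+\Lambda$, then $j=k$.** We compare growth rates. Let $\Lambda\cong\mathbb Z^j$ be compatible and $\mathcal U=Y+\Lambda$ with $Y$ definable. Enlarging $Y$, let $Y=Z(n)$ with $n\ge1$. The set $E_0=\Lambda\cap Z(2n+1)$ is finite. Let $\lambda\in\Lambda\cap Z(N)$ and write $\lambda=z_1+\dots+z_N$ with $z_i\in Z$. Write the partial sums as $y_i+\lambda_i$ with $y_i\in Z(n)$, $\lambda_i\in\Lambda$, where $y_0=\lambda_0=0$, $y_N=0$ and $\lambda_N=\lambda$. Then $\lambda_i-\lambda_{i-1}=z_i-y_i+y_{i-1}\in E_0$, so $\lambda$ is a sum of $N$ elements of $E_0$. The coordinates of $\lambda$ in $\mathbb Z^j$ are thus bounded by a constant times $N$, and $|\Lambda\cap Z(N)|\le c_1N^j$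 for $N\ge1$.

Let $\Lambda'\cong\mathbb Z^{k'}$ be compatible. Taking combinations of a basis with small coefficients, as in Proposition 1.1(ii), we get $|\Lambda'\cap Z(N)|\ge c_2N^{k'}$ for large $N$ and some $c_2>0$. On the other hand $Z(N)\subseteq Z(n)+(\Lambda\cap Z(N+n))$, because $u=y+\lambda$ with $u\in Z(N)$, $y\in Z(n)$ forces $\lambda\in Z(N+n)$. A translate $\lambda+Z(n)$ contains at most $|\Lambda'\cap Z(2n)|$ points of $\Lambda'$, since differences of such points lie in $\Lambda'\cap Z(2n)$. So $c_2N^{k'}\le c_1(N+n)^j|\Lambda'\cap Z(2n)|$ for all large $N$, and $k'\le j$. Taking $k'=k$ gives $k\le j$, and $j\le k$ by the definition of $\mathrm{vdim}$. So $j=k$.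

**(b): if $j=k$, then $\mathcal U=Y+\Lambda$.** Otherwise $\mathcal U\ne Z(n)+\Lambda$ for all $n$, and Proposition 3.1 gives a compatible $\mathbb Z^{k+1}$, a contradiction.

**(b): the quotient.** We realize $\mathcal U/\Lambda$ on a definable set. Let $\mathcal U=Z(n)+\Lambda$. The construction of $\rho$ in Step 1 of Section 8 works for any compatible $\Lambda\cong\mathbb Z^j$. As $\rho$ is $\Lambda$-invariant and $\rho(Z(n))\subseteq Z(n)$, the set $G=\rho(\mathcal U)=\rho(Z(n))\subseteq Z(n)$ is definable. Moreover $\rho$ is definable on definable sets, and $\rho(u)=\rho(u')$ if and only if $u-u'\in\Lambda$. So $x\oplus y=\rho(x+y)$ makes $G$ a definable group, and $\rho:\mathcal U\to G$ is a surjective homomorphism with kernel $\Lambda$.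

**(b): the case $k=0$.** If $k=0$, then $\Lambda=0$ gives that $\mathcal U=Y$ is definable. Conversely, if $\mathcal U$ is definable, a compatible $\mathbb Z^j$ is definable and countable, hence finite, so $j=0$.

**(a): every lattice extends to a maximal one.** If a compatible $\Lambda_0\cong\mathbb Z^j$ has $j<k$, then by (b) $\mathcal U\ne Z(n)+\Lambda_0$ for all $n$. Proposition 3.1 enlarges $\Lambda_0$ to a compatible $\mathbb Z^{j+1}$. Iterate until rank $k$.

**(c): all values occur.** Let $\mathcal M$ be a saturated non-trivial ordered divisible abelian group, $a>0$, and take $V_a,K_a$ from Example 2.2. For $0\le k\le d$ let $\mathcal U=V_a^k\times K_a^{d-k}$. It is abelian, of dimension $d$, and generated by the definably compact set $[0,a]^k\times K_a^{d-k}$. Any two points are joined by a path, and the preimage under a path of a compatible open and closed set is definable, open and closed in a definable interval, hence empty or everything; so $\mathcal U$ is connected. With $\Lambda=(\mathbb Za)^k\times0$, which is compatible, and $Y=[0,a]^k\times K_a^{d-k}$, we have $\mathcal U=Y+\Lambda$. By (b) $\mathrm{vdim}(\mathcal U)=k$.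

**(d): no compactness needed over an ordered group.** Definable compactness was used only in Lemma 4.1, to obtain Lemma 4.2. Let $\mathcal M$ expand an ordered group; this group is abelian and divisible, by o-minimality. Any definable $X\subseteq\mathcal U$ is a finite disjoint union of images $\theta(C)$ of open cells under definable homeomorphisms, as in the proof of Lemma 4.1. Open cells are path connected, by induction on their dimension: over a base $B$, the cell $(f,g)_B$ has a continuous definable section, namely $\frac{f+g}2$, or $f+1$, $g-1$, $0$ when one or both bounds are infinite, where $1$ is a fixed positive element. To join two points, move vertically to the section, then along the lift of a path in $B$, and vertically again. So the conclusion of Lemma 4.1 with $Y=X$ holds for every definable $X$, not only for definably compact ones. Lemma 4.2 follows for any definable generating set, and the rest of the proof is unchanged. $\blacksquare$
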